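# The Cartesian square of the Chacon system is not loosely Bernoulli

## 1. Thirteen symbols, read once and read in pairs

Let $\sigma$ be the substitution $0\to0010$, $1\to1$ on $\{0,1\}$, and put $B_n=\sigma^n(0)$. Then $B_0=0$, $B_1=0010$, and since $\sigma^n(0010)=B_nB_n1B_n$,
$$B_{n+1}=B_n\,B_n\,1\,B_n ,\qquad B_2=0010\,0010\,1\,0010 .$$
Each $B_n$ is a prefix of $B_{n+1}$, so these words converge to a sequence $x=0010\,0010\,1\,0010\cdots$ with $\sigma(x)=x$. Cut two words of length $13$ out of it, at positions $[0,13)$ and $[4,17)$: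
$$u=0010\;0010\;1\;0010,\qquad v=0010\;1\;0010\;0010 .$$
Compared place by place they differ at the indices $4,6,7,8$ (counting from $0$), so in $4$ places out of $13$. But if we delete the letter with index $8$ from $u$ and the letter with index $4$ from $v$, both words become $0010\,0010\,0010$. One deletion on each side removes all the disagreement.

**Definition ($\bar f$-distance).** Let $u,v$ be words of length $N$. A *matching* is a set of pairs of indices $(i_1,j_1),\dots,(i_k,j_k)$ with $i_1<\dots<i_k$, $j_1<\dots<j_k$ and $u_{i_s}=v_{j_s}$ for all $s$. If $k$ is the largest possible number of pairs, $\bar f_N(u,v)=1-k/N$.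

In the example $\bar f_{13}(u,v)=1/13$: twelve letters can be matched, and not thirteen, as $u\ne v$. Matchings can be composed: matchings with $k_1$ and $k_2$ pairs between $u,v$ and between $v,w$ give one with at least $k_1+k_2-N$ pairs between $u,w$. So $\bar f_N$ satisfies the triangle inequality.

The deletion trick works at every scale. Let $X$ be the set of doubly infinite $0$-$1$ sequences all of whose finite blocks occur in $x$, with the shift $T$ and its unique invariant Borel probability measure $\mu$; this is the *Chacon system*. We shall see in Section 3 that for every $n$ each point of $X$ is a concatenation of copies of $B_n$ with at most one extra symbol $1$, a *spacer*, between neighbors. Let $h_n=|B_n|$. In the name on $[0,N)$ of any point of $X$, pieces of incomplete blocks (with their spacers) cover at most $2h_n$ places at the ends, so at least $(N-2h_n)/(h_n+1)$ complete blocks occur. For two points, match the first complete $B_n$ with the first, the second with the second, and so on. This gives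
$$\bar f_N\le\frac1{h_n+1}+\frac{2h_n}{N}$$
for *every* two points of $X$. Taking $n$ large and then $N$ large, all names of length $N$ lie in a single small ball.

Now read two sequences at once. Let $\xi\in X$ have $x_0x_1\dots x_{16}$ on $[0,17)$, and compare the pair $(\xi,\xi)$ with the pair $(\xi,T^4\xi)$. The name of the first pair on $[0,13)$ has the letters $(u_i,u_i)$, that of the second the letters $(u_i,v_i)$. At the indices $4,6,7,8$ the letter $(u_i,v_i)$ is $(0,1)$ or $(1,0)$ and matches nothing in the first name. So the $\bar f_{13}$-distance of the two names is at least $4/13$. The edit used before is no longer available: it removed time $8$ from $u$ and time $4$ from $v$, but deleting a time from the name of a pair deletes it from both coordinates together.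

Does this difficulty persist for long names, or can a cleverer editing of longer stretches bring typical pairs close again? That is the subject of these notes. In the language of the next section: is $(X\times X,T\times T,\mu\times\mu)$ loosely Bernoulli? The question is posed in "Lectures On Ergodic Theory", https://petersen.web.unc.edu/wp-content/uploads/sites/17054/2018/04/lecturespdf.pdf. The answer is no.

## 2. Feldman's condition in zero entropy and the size of $\bar f$-balls

All systems are invertible and probability preserving. For a finite partition $Q$ of $(Y,S,\nu)$, the *$Q$-name* of $z$ on $[0,N)$ is the word formed by the $Q$-symbols of $z,Sz,\dots,S^{N-1}z$, and $\bar f^Q_N(z,z')$ is the $\bar f_N$-distance of the names of $z$ and $z'$.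

**Definition (loosely Bernoulli, zero entropy).** An ergodic system $(Y,S,\nu)$ of zero entropy is *loosely Bernoulli* if it has a finite generator $Q$ satisfying Feldman's $\bar f$ very-weak-Bernoulli condition: for every $\varepsilon>0$ there is $N$ such that for all large $M$ there is a collection of atoms $A$ of $\bigvee_{i=1}^{M}S^iQ$ of total measure $>1-\varepsilon$ such that the law of the $N$-name given $A$ and its unconditional law have a coupling with $\int\bar f_N<\varepsilon$. (Equivalently, the system is Kakutani equivalent to an irrational rotation of the circle; we do not use this.)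

Example: the Chacon system itself satisfies the condition with the generator $x_0$. By Section 1, for suitable $N$ *all* pairs of names have $\bar f_N<\varepsilon$, so every coupling will do.

**Theorem 1.** $(X\times X,T\times T,\mu\times\mu)$ is not loosely Bernoulli.

**Theorem 2.** Let $P(x,y)=(x_0,y_0)$. There is $\varepsilon_*\in(0,\frac12)$ such that
$$\lim_{N\to\infty}\ \sup_{w}\ \mu^2\{z\in X\times X:\ \bar f^P_N(z,w)<\varepsilon_*\}=0 .$$

**Corollary 3.** No ergodic zero-entropy system having $T\times T$ as a factor is loosely Bernoulli. In particular $T^{\times d}$ is not loosely Bernoulli for any $d\ge2$.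

Here $w$ runs over the words of length $N$ over the alphabet of $P$. Theorem 2 carries the content. To deduce the others we need two general lemmas; the first is also used later.

**Lemma 4 (coding).** Let $Q,R$ be finite partitions of a system such that the $R$-symbol is a function of the $Q$-symbols at times in $[-L,L]$. Then
$$\bar f^R_N\le(4L+3)\,\bar f^Q_N+4L/N. \tag{1}$$

*Proof.* Take an optimal matching of the $Q$-names and let $\varepsilon=\bar f^Q_N$; then $\varepsilon N$ indices are unmatched on each side. Call a matched pair $(t,t')$ *solid* if $(t+u,t'+u)$ is a matched pair for all $|u|\le L$. At a solid pair the $R$-symbols agree, so we count non-solid pairs.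

Suppose $t,t'\in[L,N-L)$ and no unmatched index lies within $L$ of $t$ or of $t'$. Then $t+1$ has a partner, which is $\ge t'+1$, and $t'+1$ has a partner, which is $\ge t+1$. If the partner of $t'+1$ were $>t+1$, monotonicity would make the partner of $t+1$ smaller than $t'+1$, a contradiction. So $t+1$ and $t'+1$ are partners. Continue to $t+2,\dots,t+L$, and likewise to the left: $(t,t')$ is solid. Hence a non-solid pair has an entry outside $[L,N-L)$, which happens for at most $4L$ pairs, or an entry within $L$ of one of the $2\varepsilon N$ unmatched indices, which happens for at most $2(2L+1)\varepsilon N$ pairs. The solid pairs match $R$-names and number at least $(1-\varepsilon)N-4L-(4L+2)\varepsilon N$. $\square$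

**Lemma 5.** Let $(Y,S,\nu)$ be ergodic, of zero entropy and loosely Bernoulli. Then for every finite partition $R'$, $\varepsilon>0$ and $N_0$ there are $N\ge N_0$ and a word $w$ with $\nu\{z:\bar f^{R'}_N(z,w)<\varepsilon\}>1-\varepsilon$.

*Proof.* **Step 1: some $N$, for the generator.** Let $Q$ be a generator as in the definition and $0<\varepsilon<\frac12$. Take $N$ from Feldman's condition. In zero entropy $Q$ is measurable with respect to its past $\bigvee_{i\ge1}S^iQ$; shifting, so is the whole $N$-name. By martingale convergence, for $M$ large, atoms $A$ of $\bigvee_1^MS^iQ$ of total measure $>1-\varepsilon$ have the property that the law of the $N$-name given $A$ gives mass $>1-\varepsilon$ to a single word $w_A$. As $2\varepsilon<1$, some $A$ has this property and also the coupling property. Along the coupling, $\bar f_N(\cdot,w_A)\le\bar f_N(\text{name},\text{name}')+1[\text{name}'\ne w_A]$, so $\int\bar f^Q_N(z,w_A)\,d\nu(z)\le2\varepsilon$. By Markov's inequality, with $\delta=2\sqrt\varepsilon$, $\nu\{\bar f^Q_N(\cdot,w_A)<\delta\}>1-\delta$.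

**Step 2: arbitrarily large $N$.** From Step 1, $\int\bar f^Q_N(z,w_A)\,d\nu\le2\delta$, so $\iint\bar f^Q_N(z,z')\,d\nu\,d\nu\le4\delta$. Matching block by block gives $\bar f_{lN}(z,z')\le\frac1l\sum_{i<l}\bar f_N(S^{iN}z,S^{iN}z')$, hence $\iint\bar f^Q_{lN}\le4\delta$ for all $l$. By Fubini there is $z'$ with $\int\bar f^Q_{lN}(z,z')\,d\nu(z)\le4\delta$, so $\nu\{\bar f^Q_{lN}(\cdot,z')\ge\delta'\}\le4\delta/\delta'<\delta'$ as soon as $4\delta<\delta'^2$. As $\delta$ may be taken arbitrarily small, Step 1 holds with any given $\delta'$ and arbitrarily large lengths.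

**Step 3: passing to $R'$.** Let $\eta=\varepsilon/8$. As $Q$ generates, there are $L$ and a partition $R''$ measurable with respect to $\bigvee_{-L}^LS^iQ$ with $\nu(R'\ne R'')<\eta^2$. By Markov, off a set $E_N$ of measure $\le\eta$ the $R'$- and $R''$-names on $[0,N)$ differ in a fraction $\le\eta$ of the places. Let $\mathcal B=\{\bar f^Q_N(\cdot,w)<\delta\}$ with $\nu(\mathcal B)>1-\delta$, $\delta$ small and $N\ge N_0$ large (Step 2). For $z,z'\in\mathcal B\setminus E_N$, by (1),
$$\bar f^{R'}_N(z,z')\le2\eta+2(4L+3)\delta+4L/N<\varepsilon .$$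
Use as word the $R'$-name of one $z'\in\mathcal B\setminus E_N$; and $\nu(\mathcal B\setminus E_N)>1-\delta-\eta>1-\varepsilon$. $\square$

**Deduction of Theorem 1 and Corollary 3 from Theorem 2.** We use that $(X,T,\mu)$ is weakly mixing, so all $T^{\times d}$ are ergodic. Its entropy is zero: a word of length $h_n$ in $X$ meets at most two of the pieces "$B_n$ with its following spacer" (see Section 3), so it is determined by the position of its first letter in the first piece ($\le h_n+1$ choices) and by whether that piece has a spacer. So there are at most $2(h_n+1)$ such words. Hence all $T^{\times d}$ have zero entropy. If an ergodic zero-entropy system with factor $T\times T$ were loosely Bernoulli, Lemma 5 applied to the lift of $P$ with $\varepsilon=\varepsilon_*$ would give $\bar f^P_N$-balls of radius $\varepsilon_*$ and measure $>1-\varepsilon_*>\frac12$ for arbitrarily large $N$, contradicting Theorem 2. The systems $T^{\times d}$, $d\ge2$, have $T\times T$ as a factor. $\square$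

It remains to prove Theorem 2.

*Conventions.* $C$ denotes absolute constants which may change from line to line; $C_1,\dots,C_4$ and $v,\varepsilon_2,n_1,A$ are fixed absolute constants. $\|\cdot\|$ is the distance to $\mathbb Z$. In $\mathbb R/H\mathbb Z$, $|\cdot|$ is the circle distance to $0$.

## 3. Half-integer arithmetic of block positions

**Parsing.** Each $B_n$ begins and ends with $0$, so by induction "11" does not occur in any $B_n$, hence not in $X$. As $x=\sigma(x)$, every sequence in $X$ is a concatenation of blocks $0010$ and isolated symbols $1$. The block starts are exactly the occurrences of $001$: an isolated $1$ is preceded by a block (as "11" is excluded), hence by $10$, while the $1$ inside a block is preceded by $00$. So the parsing is unique and is read off from bounded windows. The desubstituted sequence again lies in $X$: any finite word of it is the desubstitution of a word of $x$, because that word, with a few more symbols on each side, is parsed in $x$ in the same way. Iterating, for each $n$ every point of $X$ is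 uniquely a concatenation of $B_n$'s with $0$ or $1$ spacer between consecutive ones, and the $n$-parsing refines the $(n+1)$-parsing. This too is determined by bounded windows: translating "occurrence of $001$", a $B_{n+1}$ starts exactly at those $B_n$ which have no following spacer and whose successor has one.

**Definition (runs and digits).** An *$n$-run* of $x\in X$ is a $B_n$ of the parsing with its following spacer, if any: an interval of length $h_n+s$, $s\in\{0,1\}$. The $n$-runs partition $\mathbb Z$. An $(n+1)$-run $B_n\,B_n1\,B_n(1)$ consists of three $n$-runs, of lengths $h_n,\ h_n+1,\ h_n+s$; let $a_n(x,t)\in\{0,1,2\}$ say in which of them $t$ lies. Let $\sigma_n(x,t)$ be the start of the $n$-run containing $t$, and $p_n(x,t)=t-\sigma_n(x,t)\in[0,h_n]$.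

From $h_{n+1}=3h_n+1$ we get $h_n=\frac{3^{n+1}-1}2$. Put
$$H_n:=h_n+\tfrac12=\tfrac{3^{n+1}}2,\qquad H_{n+1}=3H_n .$$
The extra $\frac12$ makes lengths exactly geometric, and everything below relies on it. The three subruns start at $0,\ h_n,\ 2h_n+1$ relative to $\sigma_{n+1}$, so
$$\sigma_n=\sigma_{n+1}+a_nh_n+1[a_n=2]=\sigma_{n+1}+a_nH_n-\tfrac12 1[a_n=1].\tag{2}$$
As $H_j\in H_q\mathbb Z$ for $j\ge q$, summing (2) gives
$$\sigma_q\equiv\sigma_Q-\tfrac12\sum_{j=q}^{Q-1}1[a_j=1]\pmod{H_q}\qquad(q<Q).\tag{3}$$
Passing to the next $n$-run changes $\sigma_n$ by $h_n+s=H_n+(s-\frac12)$, that is, by $\pm\frac12$ modulo $H_n$.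

Example: in $B_2$, starting at $0$, the nine $0$-runs start at $0,1,3,4,5,7,9,10,12$. Numbering them $M=0,\dots,8$, with ternary digits $(a_1,a_0)$, these are the numbers $\frac32M-\frac12\#_1(M)$, where $\#_1(M)$ counts the digits $1$ of $M$. For instance $M=4=(11)_3$ gives $6-1=5$, and $M=7=(21)_3$ gives $\frac{21}2-\frac12=10$. The correction $-\frac12\#_1(M)$ runs through $0,-\frac12,0,-\frac12,-1,-\frac12,0,-\frac12,0$ and changes by $\pm\frac12$ at each step. We now see that this always happens.

**Definition (lift).** Fix a stretch of time and $q\le Q$. A *lift* is a real function $\hat\sigma_Q$, constant on $Q$-runs, changing by $s-\frac12$ from a $Q$-run with $s$ spacers to the next one, with $\hat\sigma_Q\equiv\sigma_Q$ mod $H_q$, together with $\hat\sigma_i=\hat\sigma_Q-\frac12\sum_{j=i}^{Q-1}1[a_j=1]$ for $q\le i\le Q$.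

**Lemma 6.** $\hat\sigma_i\equiv\sigma_i$ mod $H_q$, and $\hat\sigma_i$ is constant on $i$-runs and changes by $\pm\frac12$ between consecutive $i$-runs.

*Proof.* The congruence follows from (2), and the digits $a_j$, $j\ge i$, are constant on $i$-runs. Inside a $Q$-run, let $M=\sum_{j=i}^{Q-1}a_j3^{j-i}$ be the index of the $i$-run; by (2), $\sigma_i-\sigma_Q=H_iM-\frac12\#_1(M)$. Passing to the next $i$-run increases $\sigma_i$ by $H_i+(s-\frac12)$ and $M$ by $1$, so $-\frac12\Delta\#_1=s-\frac12$, and this is the change of $\hat\sigma_i$. Across a $Q$-boundary the digits pass from $2\cdots2$ to $0\cdots0$, so $\Delta\#_1=0$ and the change is that of $\hat\sigma_Q$. $\square$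

**Centering.** The event $a_i=1$ has frequency slightly above $\frac13$, since the middle subrun is longer. Let $f_i=\frac13+\frac1{6H_i}\in(0,\frac12]$ and $\alpha_i(t)=1[a_i(x,t)=1]-f_i$, so $|\alpha_i|\le1$.

**Lemma 7.** For $i<j$ and every interval $I$,
$$\Big|\sum_{t\in I}\alpha_i(t)\Big|\le 3+\big||I|-h_j\big| .\tag{4}$$
Over any $(i+1)$-run, $|\sum\alpha_i|\le1$.

*Proof.* Let $M=3^{j-i-1}$ be the number of $(i+1)$-runs in a $j$-run. Each has a middle subrun of length $h_i+1$, lying inside $B_j$. So over $B_j$, the first $h_j=3MH_i-\frac12$ places of a $j$-run,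
$$\sum\alpha_i=M\big(H_i+\tfrac12\big)-\Big(\tfrac13+\tfrac1{6H_i}\Big)\big(3MH_i-\tfrac12\big)=\tfrac16+\tfrac1{12H_i}=\tfrac{f_i}2 .$$
On a trailing spacer of a $j$-run $a_i=2$ and $\alpha_i=-f_i$. For $j=i+1$ the sum over a run is thus $\pm f_i/2$, which is the second claim.

Let $|I|=h_j$. Since $j$-runs have length $\ge h_j$, $I$ meets at most two of them. If it meets one, $I$ is $B_j$, or $B_j$ without its first place and with the trailing spacer; the sum differs from $f_i/2$ by at most $2$. If it meets two, $I$ consists of positions $p,\dots,h_j-1$ of the first, its trailing spacer if $s=1$, and positions $0,\dots,p-s-1$ of the second. Digits of level $<j$ depend only on the position in the $j$-run. So compared with a full $B_j$ at most one position is missing and one spacer is added (both only if $s=1$), and the sum again differs from $f_i/2$ by at most $2$. As $\frac{f_i}2+2\le3$, (4) holds for $|I|=h_j$; for other lengths add or delete $\big||I|-h_j\big|$ points. $\square$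

## 4. The discrepancy $\kappa_n$ of two pairs

Deletions can bring the blocks of $x$ and the blocks of $x'$ into step, but a pair $(x,y)$ also carries the *relative* position of its two block structures. Matching $(x,y)$ at time $t$ with $(x',y')$ at time $t'$ asks the two relative positions to agree. We measure the failure.

**Definition (discrepancy).** For $(x,y),(x',y')\in X\times X$ and times $t,t'$ put
$$\kappa_n(t,t')=\sigma_n(x,t)-\sigma_n(y,t)-\sigma_n(x',t')+\sigma_n(y',t')\ \in\mathbb R/H_n\mathbb Z .$$
Let $a_j,b_j,a_j',b_j'$ be the digits of $x,y$ at $t$ and of $x',y'$ at $t'$, and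
$$\zeta_j=1[b_j=1]-1[a_j=1]+1[a'_j=1]-1[b'_j=1]\in[-2,2].$$

By (3),
$$\kappa_q\equiv\kappa_Q+\tfrac12\sum_{j=q}^{Q-1}\zeta_j\pmod{H_q}\qquad(q<Q).\tag{5}$$
The signs in $\zeta_j$ cancel in pairs, so $\zeta_j$ does not change if each indicator is replaced by its version centered at $f_j$.

Example: take $x'=x$, $y'=T^4y$, $t'=t$, where $y$ has $B_2B_2$ starting at $0$. The terms in $x$ cancel, and since $\sigma_1(T^4y,t)=\sigma_1(y,t+4)-4$, $\kappa_1=\sigma_1(y,t+4)-\sigma_1(y,t)-4$ modulo $H_1=\frac92$. The $1$-runs of $y$ start at $0,4,9,13,17,\dots$. So $\kappa_1=0$ for $t=0,\dots,3$; at $t=4$ it is $4-4-4=-4\equiv\frac12$; for $t=5,\dots,8$ it is $9-4-4=1$; for $t=9,\dots,12$ it is $13-9-4=0$. The value moves by $\frac12$ for each boundary crossed (two are crossed between $t=8$ and $t=9$).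

**Level $n_0$ and the climb from it.** Fix $n_0$ (chosen later) and the finite partition
$$R(x,y)=(p_{n_0}(x,0),p_{n_0}(y,0)),$$
determined by the coordinates in some $[-L,L]$. If $(t,t')$ is a pair of a matching of $R$-names, then $p_{n_0}(x,t)=p_{n_0}(x',t')$ and $p_{n_0}(y,t)=p_{n_0}(y',t')$. Since $\sigma_{n_0}(x,t)-\sigma_{n_0}(y,t)=p_{n_0}(y,t)-p_{n_0}(x,t)$, and likewise for $x',y'$, we get $\kappa_{n_0}(t,t')=0$.

Here is a natural attempt to prove that a long matching between $(x,y)$ and $(x,T^ky)$ is impossible. Follow $\kappa_j$ from $j=n_0$ to the top level $m$, where $h_m=N$. At the top it turns out to be close to $-k$, which can be chosen far from $0$. By (5), from one level to the next the representative of $\kappa_j$ in $(-\frac{H_j}2,\frac{H_j}2]$ changes by at most $1$, apart from a possible jump by a multiple of $H_j$. *If no jump occurred*, $\kappa_m$ would have modulus at most $m$, a contradiction. But jumps do occur. A jump at level $j$ needs $\kappa_j$ or $\kappa_{j+1}$ to be far from $0$ relative to $H_j$ or $H_{j+1}$; call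 such levels active. If up to some level $q$ only few levels, at most $\rho q$, are active, then $\kappa_q$ is known up to an error $q$ and up to about $e^{3\rho\log(4/\rho)q}$ possibilities $\theta$ (Section 9). So one fixes $\theta$ and asks how many matched pairs can have $|\kappa_q-\theta|\le q$. Above $q$ there are many active levels. On one run of level $Q=q+J$ the value $\kappa_Q$ is almost constant, and $\kappa_q=\kappa_Q+\frac12\sum\zeta_j$ should behave like a random walk with $J$ steps, of which at least about $\rho J$ have variance bounded below. It should spread out and leave the neighborhood of $\theta$.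

The point where this stops is quantitative. The matching chooses the times $t'$, and its unmatched points, a fixed fraction $\varepsilon_1$ of the run, can bias the walk. The argument we have on one range of levels shows only that a *fixed fraction* $p_\rho\approx\sqrt{\rho/\log(1/\rho)}$ of the pairs in a run leaves the neighborhood of $\theta$. The remaining bound, $(1-\text{const})N$ pairs for each $\theta$, is useless against a number of $\theta$'s that is exponential in $q$.

The way past is to use not one range but about $q/\log(1/\rho)$ successive ranges of levels above $q$, with the spatial scale growing geometrically from one to the next, and to lose a factor $\lambda=1-p_\rho/2$ on each. All these scales fit below $H_q^{1/2}$, so wrapping modulo $H_q$ plays no role. The result is a bound $\lambda^{M_q}N$ with $M_q\approx q/\log(1/\rho)$, exponentially small at rate about $\sqrt\rho\,(\log\frac1\rho)^{-3/2}$. The number of $\theta$'s is exponentially large at rate about $\rho\log\frac1\rho$. For small $\rho$ the first rate is larger, and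 we have a contradiction.

## 5. Separated shifts of the second coordinate

This section states the main proposition and deduces Theorem 2 from it. The deduction rests on one observation: $\mathrm{id}\times T^k$ preserves $\mu^2$.

**Definition (condition $(\star)_m$).** An integer $k$ satisfies $(\star)_m$ (depending on $n_0,\rho$) if for every integer $q\in(q_m,m]$, $q_m:=\lfloor1.4\log_3m\rfloor$,
$$\#\{j\in[n_0,q):\ H_j\ge40m,\ \|k/H_j\|\ge\tfrac3{20}\}>\rho q .$$

**Proposition 8.** There are $\rho\in(0,\frac1{10}]$, $n_0$, $\varepsilon_0>0$, $m_0$ such that for all $m\ge m_0$, all integers $k$ with $|k|\le h_m$ satisfying $(\star)_m$, and all $(x,y)\in X\times X$: $\ \bar f^R_{h_m}\big((x,y),(x,T^ky)\big)\ge\varepsilon_0.$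

**Proof of Theorem 2 from Proposition 8.**

**Step 1: many shifts whose differences satisfy $(\star)_m$.** Let $e_a(i)$ be the $a$-th binary digit of $i$ ($a=0,1,2,\dots$), $x_a=\sum_{i\ge1}e_a(i)3^{-i}\in[0,\frac12]$, and $k_a$ the nearest integer to $x_aH_m$. For $a\ne b$ put $k=k_a-k_b$ and $d=e_a-e_b$. Then $|k-(x_a-x_b)H_m|\le1$, so $|k|\le h_m$ for $m$ large, and $k/H_j$ differs from $3^{m-j}(x_a-x_b)$ by at most $1/H_j$. Moreover $3^i(x_a-x_b)\equiv\sum_{l\ge1}d(i+l)3^{-l}$ mod $1$. If $d(i+1)\ne0$, this sum has modulus in $[\frac13-\frac16,\frac13+\frac16]$, because $\sum_{l\ge2}3^{-l}=\frac16$; so its distance to $\mathbb Z$ is at least $\frac16$. Hence, if $d(m-j+1)\ne0$ and $H_j\ge40m$,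
$$\|k/H_j\|\ge\tfrac16-\tfrac1{40m}\ge\tfrac3{20}\qquad(m\ge2).$$
How many such $j$ are there? Two different binary digits disagree at exactly half of any $2^c$ consecutive indices, $c=\max(a,b)+1$. The condition $H_j\ge40m$ reads $3^{j+1}\ge80m$; for $m$ large it forces $j\ge n_0$, and the integers $j<q$ satisfying it are consecutive and number at least $q-\log_3m-5$. For $q>q_m$ we have $q>1.4\log_3m$, so this is at least $0.28q-5$. The count in $(\star)_m$ is therefore at least $0.14q-3-2^c$, which exceeds $\rho q$ for $m$ large, as $\rho\le\frac1{10}$ and $q>1.4\log_3m$.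

**Step 2: separated points.** Fix $n$. For $m$ large and all $(x,y)$, Proposition 8 applied to $(x,T^{k_b}y)$ and $k=k_a-k_b$ shows that the points $(x,T^{k_a}y)$, $0\le a<n$, have pairwise $\bar f^R_{h_m}\ge\varepsilon_0$.

**Step 3: from $h_m$ to all lengths.** Let $h_m\le N<h_{m+1}\le4h_m$. In a matching on $[0,N)$ with at least $(1-\varepsilon)N$ pairs, at least $h_m-\varepsilon N$ pairs have first entry $<h_m$, and at least as many have second entry $<h_m$. Both sets are initial segments of the matching, so at least $h_m-\varepsilon N\ge(1-4\varepsilon)h_m$ pairs have both entries $<h_m$. Hence $\bar f^R_{h_m}\le4\bar f^R_N$, and the points of Step 2 have pairwise $\bar f^R_N\ge\varepsilon_0/4$.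

**Step 4: from $R$ to $P$, and disjoint copies of a ball.** By (1) with $Q=P$, $\bar f^P_N\ge\big(\frac{\varepsilon_0}4-\frac{4L}N\big)/(4L+3)\ge2\varepsilon_*$ with $\varepsilon_*:=\min\big(\frac14,\frac{\varepsilon_0}{32(4L+3)}\big)$, for all $N\ge N(n)$. Let $\mathcal B=\{\bar f^P_N(\cdot,w)<\varepsilon_*\}$. Two points of $\mathcal B$ have $\bar f^P_N<2\varepsilon_*$, so for each $(x,y)$ at most one of the $(x,T^{k_a}y)$ lies in $\mathcal B$. That is, the sets $(\mathrm{id}\times T^{k_a})^{-1}\mathcal B$, $0\le a<n$, are pairwise disjoint. They have equal measure, so $\mu^2(\mathcal B)\le1/n$ for all $w$ and all $N\ge N(n)$. $\square$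

It remains to prove Proposition 8.

## 6. Windows of a matching, tails and orthogonality

Fix $N=h_m$, $z=(x,y)$, $z'=(x',y')$ and a set $D$ of pairs $s=(t(s),t'(s))\in[0,N)^2$, strictly increasing in both coordinates. $U,U'\subset[0,N)$ are the sets of unmatched $t$'s and $t'$'s. Functions of $(t,t')$ are evaluated at $s\in D$.

**Definition (window).** A *window of level $Q$* is a $Q$-run $W$ of $x$ contained in $[0,N)$. Put $D_W=\{s\in D:t(s)\in W\}$, let $W'$ be the interval hull of $t'(D_W)$, and $e(W)=\#(U\cap W)+\#(U'\cap W')$. The *time window* of $x,y$ is $W$, that of $x',y'$ is $W'$.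

A window is partitioned into windows of any lower level. For disjoint $W$ the $W'$ are disjoint, by monotonicity; hence $\sum e(V)\le e(W)$ over disjoint windows $V\subset W$. A matched $t'\in W'$ has its partner in $W$, so
$$|D_W|\ge|W|-e(W),\qquad |W'|=|D_W|+\#(U'\cap W')\le|W|+e(W).$$
If $e(W)\le|W|$, then $|W'|\le2|W|\le2h_Q+2$. Then $W$ meets one $Q$-run of $x$ and at most $2$ of $y$ (three would need length $\ge h_Q+2$), and $W'$ meets at most $4$ of $x'$ and at most $4$ of $y'$ (five would need length $\ge3h_Q+2$).

Choose lifts as in Section 3, for $x,y$ on $W$ and for $x',y'$ on $W'$, and put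
$$\hat\kappa_i=\hat\sigma_i(x,t)-\hat\sigma_i(y,t)-\hat\sigma_i(x',t')+\hat\sigma_i(y',t').$$
Then $\hat\kappa_i-\hat\kappa_{i+1}=\frac12\zeta_i$ and $\hat\kappa_i\equiv\kappa_i$ mod $H_q$. By Lemma 6, along $D_W$ the value $\hat\kappa_i$ changes by $\pm\frac12$ per $i$-run boundary crossed by one of the four sequences and is otherwise constant. If $e(W)\le|W|$, at most $0+1+3+3$ $Q$-boundaries are crossed, so $\hat\kappa_Q$, and likewise $\kappa_Q$ mod $H_Q$, varies by at most $3.5$ on $D_W$.

The first lemma says that the walk $\frac12\sum\zeta_j$ does not move much more than $\sqrt J$ in $J$ steps.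

**Lemma 9 (tails).** If $e(W)\le|W|$, $W$ of level $Q$, $J=Q-l>0$, $\lambda>0$, then
$$\#\Big\{s\in D_W:\Big|\tfrac12\sum_{j=l}^{Q-1}\zeta_j\Big|\ge\lambda\Big\}\le C_1e^{-\lambda^2/(2J)}|W|.$$

*Proof.* In a $Q$-run each digit string $(a_j)_{l\le j<Q}$ is taken on exactly one $l$-run, of length $\le h_l+1\le2h_l$, and $3^Jh_l\le h_Q\le|W|$. By Hoeffding's inequality for $J$ independent uniform digits, the number of $t$ in a $Q$-run with $\big|\sum_j(1[a_j=1]-\frac13)\big|\ge\lambda/2$ is at most $2h_l3^J\cdot2e^{-\lambda^2/(2J)}\le4e^{-\lambda^2/(2J)}|W|$. If $|\sum\zeta_j|\ge2\lambda$, one of the four centered sums has modulus $\ge\lambda/2$. At most $1+2+4+4$ runs are involved, and different $s$ have different $t$ and different $t'$. $\square$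

The second lemma says that a centered digit of low level sums to almost nothing over a run of higher level, even if digit and run belong to different sequences, and even across the matching.

**Lemma 10 (orthogonality).** Let $W$ be a window, $i<j$, $\mathcal R$ a $j$-run of one of the four sequences contained in its time window, and $\alpha_i$ the centered level-$i$ indicator of any of the four sequences. Let $D_{\mathcal R}$ be the set of $s\in D_W$ whose time on the axis of $\mathcal R$ lies in $\mathcal R$. Then $|\sum_{s\in D_{\mathcal R}}\alpha_i|\le4+2e_{\mathcal R}$, where $\sum_{\mathcal R}e_{\mathcal R}\le e(W)$ over the $j$-runs $\mathcal R$ of a given sequence.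

*Proof.* *Same axis.* The sum is over $\mathcal R\setminus U$ (or $\mathcal R\setminus U'$). By (4) the sum over $\mathcal R$ is at most $3+1$ in modulus, and removing unmatched points costs at most $e_{\mathcal R}:=\#(\mathcal R\cap U)$ (or $\#(\mathcal R\cap U')$).

*Other axis.* Say $\mathcal R\subset W'$ and $\alpha_i$ is on the $t$-axis, $D_{\mathcal R}\ne\emptyset$ (otherwise the sum is $0$; put $e_{\mathcal R}=0$). Let $I\subset W$ be the hull of the $t(s)$, $s\in D_{\mathcal R}$, and $e_{\mathcal R}=\#(U\cap I)+\#(U'\cap\mathcal R)$. By monotonicity every matched $t\in I$ comes from $D_{\mathcal R}$, so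
$$|I|=|D_{\mathcal R}|+\#(U\cap I)=|\mathcal R|-\#(U'\cap\mathcal R)+\#(U\cap I),\qquad \big||I|-h_j\big|\le1+e_{\mathcal R}.$$
By (4) the sum over $I$ is at most $4+e_{\mathcal R}$ in modulus, and removing $U\cap I$ costs at most $e_{\mathcal R}$. The case $\mathcal R\subset W$ with $\alpha_i$ on the $t'$-axis is symmetric. The intervals $I$ for different $\mathcal R$ are disjoint, so $\sum e_{\mathcal R}\le e(W)$. $\square$

## 7. Variance created by a nonzero discrepancy

The steps $\zeta_i$ of the walk could vanish identically: if the four phases cancel in pairs, nothing moves. The next lemma says that this is prevented as soon as $\kappa_{i+1}/H_{i+1}$ is away from $0$.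

**Lemma 11 (local variance).** There are absolute $v\in(0,1]$, $\varepsilon_2\in(0,\frac12)$, $n_1$ such that: if $i\ge n_1$, $V$ is a window of level $i+1$, $e(V)\le\varepsilon_2|V|$ and $\|\kappa_{i+1}(s)/H_{i+1}\|\ge\frac1{20}$ for all $s\in D_V$, then $\sum_{s\in D_V}\zeta_i^2\ge v|V|$.

*Proof.* Write $H=H_{i+1}$.

**Step 1: digits as a function of the phase.** The aim is to write $\zeta_i$ through one function on the circle. The digit $a_i$ is $1$ iff $p_{i+1}\in[h_i,2h_i]=[\frac H3-\frac12,\frac{2H}3-1]$. So with $f=1_{[1/3,2/3)}$ on $\mathbb R/\mathbb Z$, $1[a_i=1]=f(p_{i+1}/H)$ unless $p_{i+1}=h_i$, and in that case $p_{i+1}/H$ is within $1/H$ of $\frac13$. The same holds for $y,x',y'$.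

**Step 2: on $D_V$ the four phases are rigidly linked.** With $\delta=\sigma_{i+1}(x,t)-\sigma_{i+1}(y,t)$ and $\delta'=\sigma_{i+1}(x',t')-\sigma_{i+1}(y',t')$, we have modulo $H$
$$p_{i+1}(y,t)=p_{i+1}(x,t)+\delta,\qquad p_{i+1}(x',t')=p_{i+1}(x,t)+[t'-t+\sigma_{i+1}(x,t)-\sigma_{i+1}(x',t')],$$
$$p_{i+1}(y',t')=p_{i+1}(x',t')+\delta'.$$
Fix $s_1\in D_V$ (nonempty, as $e(V)\le\frac12|V|$). On $D_V$ the offset $t'-t$ varies by at most $e(V)$, since it changes only through unmatched points; and $\sigma_{i+1}$ changes mod $H$ by $\frac12$ per crossing (none for $x$, at most one for $y$, at most three for each of $x',y'$). Let $\mathsf s=\delta/H$, $\mathsf s'=\delta'/H$, $\mathsf u=[t'-t+\sigma_{i+1}(x,t)-\sigma_{i+1}(x',t')]/H$, all evaluated at $s_1$. Then for $s\in D_V$ the four phases $p_{i+1}/H$ are within $(e(V)+4)/H$ of the ideal phases $\phi,\ \phi+\mathsf s,\ \phi+\mathsf u,\ \phi+\mathsf u+\mathsf s'$, where $\phi=p_{i+1}(x,t)/H$. Hence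
$$\zeta_i=\zeta^{id}(\phi):=f(\phi+\mathsf s)-f(\phi)+f(\phi+\mathsf u)-f(\phi+\mathsf u+\mathsf s')$$
unless one of the four ideal phases is within $(e(V)+6)/H$ of $\frac13$ or $\frac23$: otherwise the true phase is on the same side of the jumps of $f$ as the ideal one and at distance more than $2/H$ from them, so Step 1 applies without exception. The exceptional condition puts $p_{i+1}(x,t)$ mod $H$ in one of eight arcs of length $2(e(V)+6)$; as $p_{i+1}(x,t)$ runs through distinct integers of $[0,H+\frac12)$, at most $C(e(V)+1)$ values of $t$ are excluded.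

**Step 3: the sum is an integral up to small errors.** Over $t\in V$, $p_{i+1}(x,t)$ runs through $0,\dots,|V|-1$, with $|V|=H\pm\frac12$. The function $(\zeta^{id})^2\le4$ is piecewise constant with at most $8$ jumps. Comparing its values at $p/H$ with the integrals over $[p/H,(p+1)/H)$, $0\le p<h_{i+1}$, only the at most $8$ intervals with a jump and the missing piece of length $\frac1{2H}$ matter, so $\sum_{t\in V}\zeta^{id}(\phi)^2\ge HI-C$ with $I(\mathsf s,\mathsf s',\mathsf u)=\int_0^1(\zeta^{id})^2\,d\phi$. Removing unmatched and excluded $t$,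
$$\sum_{D_V}\zeta_i^2\ \ge\ H\,I(\mathsf s,\mathsf s',\mathsf u)-C(e(V)+1).\tag{6}$$

**Step 4: it suffices that $I>0$ when $\mathsf s\ne\mathsf s'$.** $I$ is continuous on $\mathbb T^3$, because translation is continuous in $L^2$. And $\mathsf s-\mathsf s'=\kappa_{i+1}(s_1)/H$, so we are on the compact set $\{\|\mathsf s-\mathsf s'\|\ge\frac1{20}\}$. If $I>0$ there, its minimum $I_0\in(0,4]$ is positive; put $v=I_0/4$. As $H\ge\frac12|V|$, $HI_0\ge2v|V|$, and (6) gives $\sum\zeta_i^2\ge v|V|$ if $\varepsilon_2$ is small and $n_1$ large.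

**Step 5: $I=0$ forces $\mathsf s=\mathsf s'$.** We have $\zeta^{id}=f*\nu$ with $\nu=\delta_{-\mathsf s}+\delta_{-\mathsf u}-\delta_0-\delta_{-(\mathsf u+\mathsf s')}$. If $I=0$, then $\hat f(n)\hat\nu(n)=0$ for all $n$, and
$$\hat f(n)=\frac{e^{-2\pi in/3}-e^{-4\pi in/3}}{2\pi in}\ne0\qquad\text{for }3\nmid n .$$
So $\hat\nu(n)=0$ for all $3\nmid n$, which means that $\nu$ is invariant under rotation by $\frac13$. Then its positive part is invariant too; it has integer atoms and mass $\le2$. But a nonzero invariant measure with integer atoms has mass $\ge3$. So the positive part is $0$, and as $\nu$ has total mass $0$, $\nu=0$. Thus $\{\mathsf s,\mathsf u\}=\{0,\mathsf u+\mathsf s'\}$ as multisets. Either $\mathsf s=0$ and $\mathsf u=\mathsf u+\mathsf s'$, or $\mathsf u=0$ and $\mathsf s=\mathsf s'$. In both cases $\mathsf s=\mathsf s'$. $\square$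

The condition is needed: for $\mathsf u=0$, $\mathsf s=\mathsf s'$ the function $\zeta^{id}$ vanishes identically.

## 8. Spreading of $\hat\kappa$ over one range of levels

We now show that $\hat\kappa_l=\hat\kappa_Q+\frac12\sum_{j=l}^{Q-1}\zeta_j$ spreads over a distance $w$ when $J=Q-l$ is a large multiple of $w^2/\rho$. For a random walk one would follow the mean square, which grows by the variance of each step. The errors below, however, are multiplied by the derivative of the test function, and the derivative of a square is unbounded. So we use a function that is quadratic near $0$ and linear far away.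

Let $G\in C^3(\mathbb R)$ be even and convex, $G(0)=G'(0)=0$, $0\le G''\le1$, $G''=1$ on $[-1,1]$, $G''=0$ off $[-2,2]$ (integrate a smooth even bump twice). Then $|G'|\le2$, $G(y)\le2|y|$, $G(\frac12)=\frac18$. Put $g_w(y)=wG(y/w)$; so $|g_w'|\le2$, $|g_w''|\le1/w$, $|g_w'''|\le C/w^2$. Set $C_2=2/v$.

**Definition ($W$-active level).** A level $i$ is *$W$-active* if $\|\kappa_{i+1}(s)/H_{i+1}\|\ge\frac1{20}$ for all $s\in D_W$.

**Lemma 12 (growth).** For $\rho\in(0,\frac1{10}]$ there are $K\ge1$, $w_0$ and $\varepsilon_1\in(0,\frac1{16}]$ depending only on $\rho$ such that: let $w\ge w_0$, $l\ge n_1$, $J=\lceil C_2w^2/\rho\rceil$, $Q=l+J$, $W$ a window of level $Q$ with $e(W)\le\varepsilon_1|W|$, and suppose at least $\rho J/2$ levels $i\in[l,Q-K)$ are $W$-active. Then for every $c\in\mathbb R$ (and any lift)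
$$\frac1{|W|}\sum_{s\in D_W}g_w(\hat\kappa_l(s)-c)\ge \frac w{64}.$$

*Proof.* Write $\mathbb E[\cdot]=\frac1{|W|}\sum_{s\in D_W}$, $g=g_w(\cdot-c)$, $\Phi_i=\mathbb E\,g(\hat\kappa_i)\ge0$.

**Step 1: split each increment into drift and gain.** As $\hat\kappa_i=\hat\kappa_{i+1}+\frac12\zeta_i$, for $l\le i<Q-K$
$$\Phi_i-\Phi_{i+1}=F_i+\mathbb E[\mathrm{rem}_i],\qquad F_i=\tfrac12\mathbb E[g'(\hat\kappa_{i+1})\zeta_i],$$
$$\mathrm{rem}_i=g(\hat\kappa_{i+1}+\tfrac12\zeta_i)-g(\hat\kappa_{i+1})-\tfrac12g'(\hat\kappa_{i+1})\zeta_i\ge0$$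
by convexity. If $|\hat\kappa_{i+1}-c|\le w-1$, then $\mathrm{rem}_i=\zeta_i^2/(8w)$, because $|\frac12\zeta_i|\le1$ and $g''=1/w$ within $w$ of $c$. For a true martingale $F_i$ would be $0$. We show:
$$\sum_{i\in[l,Q-K)}|F_i|\le \mathrm{Err}:=C_3\Big[\frac{3^{-K}J}w+\sqrt{J\varepsilon_1}+1+\frac{KJ\varepsilon_1}w+\frac{K^2J}{w^2}+\frac Kw\Big].\tag{7}$$

**Step 2: replace $\hat\kappa_{i+1}$ by a slower quantity.** We want to sum $\zeta_i$ over $(i+1)$-runs with $g'$ frozen, but $\hat\kappa_{i+1}$ changes as often as such runs end. The quantity $\hat\kappa_{i+K}$ changes about $3^{K-1}$ times less often. Since $\hat\kappa_{i+1}=\hat\kappa_{i+K}+\frac12\sum_{j=i+1}^{i+K-1}\zeta_j$ with $i+K<Q$, Taylor's formula gives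
$$g'(\hat\kappa_{i+1})=g'(\hat\kappa_{i+K})+\tfrac12g''(\hat\kappa_{i+K})\sum_{j=i+1}^{i+K-1}\zeta_j+O(K^2/w^2).\tag{8}$$
The last term contributes $O(JK^2/w^2)$ to $\sum|F_i|$. The four sequences have together at most $C|W|/h_{i+K}$ boundaries of $(i+K)$-runs in $W$, resp. $W'$ (recall $|W'|\le2|W|$), and each changes $\hat\kappa_{i+K}$ by $\frac12$.

**Step 3: the terms $\mathbb E[g'(\hat\kappa_{i+K})\zeta_i]$.** Consider the centered component $\alpha_i$ of one of the four sequences, and group $D_W$ according to the $(i+1)$-runs $\mathcal R$ of this sequence.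

Those $\mathcal R$ not contained in the time window are at most two per level and contribute at most $Ch_{i+1}$ to the sum over $D_W$; summed over $i<Q-K$ this is at most $Ch_Q\le C|W|$.

For the others replace $g'(\hat\kappa_{i+K})$ on $D_{\mathcal R}$ by its value at the first element. The sets $D_{\mathcal R}$ are consecutive blocks of $D_W$, so the $(i+K)$-boundaries crossed within different $D_{\mathcal R}$ are different. Each costs at most $\frac Cw|D_{\mathcal R}|\le\frac Cwh_{i+1}$. In total this is at most $C\frac{h_{i+1}}{h_{i+K}}\frac{|W|}w\le C3^{-K}|W|/w$ per level.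

There remains at most $2\sum_{\mathcal R}|\sum_{D_{\mathcal R}}\alpha_i|$. A bound by the number of unmatched points at each of the $J$ levels would give $J\varepsilon_1$, which is too much. The saving comes from the fact that the unmatched set can be unevenly spread among subruns only to a limited total extent over all levels. Let $\omega=1-1_{U\cap W}$ (or $1-1_{U'\cap W'}$) on the axis of the sequence, and let $\omega_n(t)$ be the average of $\omega$ over the $n$-run (of the sequence considered) containing $t$. Let $\mathcal R_d$, $d=0,1,2$, be the three $i$-subruns of $\mathcal R$, on which $\alpha_i$ is constant, and let $\bar\omega$ denote averages. Since $\sum_{D_{\mathcal R}}\alpha_i=\sum_{t\in\mathcal R}\omega\alpha_i$,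
$$\Big|\sum_{D_{\mathcal R}}\alpha_i\Big|=\Big|\bar\omega(\mathcal R)\sum_{t\in\mathcal R}\alpha_i(t)+\sum_d\alpha_i|_{\mathcal R_d}|\mathcal R_d|(\bar\omega(\mathcal R_d)-\bar\omega(\mathcal R))\Big|\le1+\sum_{t\in\mathcal R}|\omega_i(t)-\omega_{i+1}(t)| ,$$
by the second part of Lemma 7. The terms "$1$" sum to at most $\sum_iC|W|/h_{i+1}\le C|W|$. On the union $\widehat W$ of the at most four $Q$-runs of the sequence meeting the time window ($|\widehat W|\le8|W|$), $\omega_l,\omega_{l+1},\dots,\omega_Q$ are the orthogonal projections of $\omega$ onto the functions constant on $l$-runs, on $(l+1)$-runs, and so on: a decreasing sequence of subspaces, all containing the constant $1$. By Pythagoras, and because $\omega_Q$ is the point of the smallest subspace nearest to $\omega_l$,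
$$\sum_{i=l}^{Q-1}\sum_{t\in\widehat W}(\omega_i-\omega_{i+1})^2=\sum_{\widehat W}(\omega_l-\omega_Q)^2\le\sum_{\widehat W}(\omega_l-1)^2\le\sum_{\widehat W}(\omega-1)^2\le e(W).$$
By Cauchy–Schwarz $\sum_i\sum_t|\omega_i-\omega_{i+1}|\le\sqrt{J|\widehat W|e(W)}\le C\sqrt{J\varepsilon_1}\,|W|$. After division by $|W|$, the terms of this step total at most $C[3^{-K}J/w+\sqrt{J\varepsilon_1}+1]$.

**Step 4: the terms $\mathbb E[g''(\hat\kappa_{i+K})\zeta_j\zeta_i]$, $i<j<i+K$.** These come from the middle term of (8). Expand into products $\beta_j\alpha_i$ of centered components and group by the $j$-runs $\mathcal R$ of the sequence of $\beta_j$, on which $\beta_j$ is constant.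

- The at most two incomplete runs contribute $\le Ch_j/w$. Summed over $j$ and $i$: $\le\frac Cw\sum_ih_{i+K}\le C|W|/w$.
- Replacing $g''(\hat\kappa_{i+K})$ by a constant on each $D_{\mathcal R}$ costs $\frac C{w^2}h_j$ per $(i+K)$-boundary, in total $\le C|W|/w^2$ for each pair $(i,j)$.
- By Lemma 10 the rest is at most $\frac1w\sum_{\mathcal R}(4+2e_{\mathcal R})\le\frac Cw\big(\frac{|W|}{h_j}+\varepsilon_1|W|\big)$.

Each $j$ occurs for at most $K$ values of $i$, and $\sum_j1/h_j\le C$. Summing over $i,j$ and dividing by $|W|$ we get $C\big[\frac1w+\frac{JK}{w^2}+\frac Kw+\frac{JK\varepsilon_1}w\big]$. This proves (7).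

**Step 5: the gain at an active level.** Let $i\in[l,Q-K)$ be $W$-active. The windows $V\subset W$ of level $i+1$ with $e(V)>\varepsilon_2|V|$ have total length at most $\frac{\varepsilon_1}{\varepsilon_2}|W|$, as $\sum_Ve(V)\le e(W)$. For the other $V$, $\hat\kappa_{i+1}$ varies by less than $4$ on $D_V$, and Lemma 11 applies. If $D_V$ contains an $s$ with $|\hat\kappa_{i+1}-c|\le w/2$, then $|\hat\kappa_{i+1}-c|\le w/2+4\le w-1$ on $D_V$ (as $w\ge10$), so $\sum_{D_V}\mathrm{rem}_i\ge v|V|/(8w)$. The windows $V$ of this kind, together with the discarded ones, cover all $s$ with $|\hat\kappa_{i+1}-c|\le w/2$. Hence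
$$\mathbb E[\mathrm{rem}_i]\ge\frac v{8w}\Big(\mathbb E\,1[|\hat\kappa_{i+1}-c|\le w/2]-\frac{\varepsilon_1}{\varepsilon_2}\Big).\tag{9}$$

**Step 6: choice of constants and conclusion.** We have $J\le2C_2w^2/\rho$, so
$$\mathrm{Err}\le C_3\Big[\frac{2C_23^{-K}}\rho w+\sqrt{\tfrac{2C_2\varepsilon_1}\rho}\,w+1+\frac{2C_2K\varepsilon_1}\rho w+\frac{2C_2K^2}\rho+\frac Kw\Big].$$
Choose first $K$ with $3^{-K}/\rho$ small, then $\varepsilon_1\le\varepsilon_2/16$ with $\varepsilon_1/\rho$ and $K\varepsilon_1/\rho$ small, then $w_0\ge20+K$ large compared with $K^2/\rho$, so that $\mathrm{Err}\le w/64$ for $w\ge w_0$. Two cases.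

*The mass is far out at some level:* for some $i\in[l,Q-K)$, $\mathbb E1[|\hat\kappa_{i+1}-c|>w/2]>\frac14$. Then $\Phi_{i+1}\ge\frac14wG(\frac12)=w/32$, and since gains are nonnegative, $\Phi_l\ge\Phi_{i+1}-\mathrm{Err}\ge w/64$.

*Otherwise*, as $|D_W|\ge(1-\varepsilon_1)|W|$, the bracket in (9) is at least $1-\frac1{16}-\frac14-\frac1{16}\ge\frac12$ for each active $i$. Summing over the at least $\rho J/2$ active levels, and using $\Phi_{Q-K}\ge0$ and $C_2v=2$,
$$\Phi_l\ge\frac{\rho J}2\cdot\frac v{16w}-\mathrm{Err}\ge\frac{C_2v}{32}w-\frac w{64}=\frac w{16}-\frac w{64}\ge\frac w{64}.\qquad\square$$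

A large mean of $g_w$ could come from very few pairs very far out. The tail bound excludes this, if $\hat\kappa_Q$ starts not too far from $c$.

**Lemma 13 (dispersal).** Let $A\ge1$ be an absolute constant. There is $c_1=c_1(A)\in(0,1]$ such that, in the situation of Lemma 12, if moreover $|\hat\kappa_Q(s)-c|\le2A\sqrt J$ for all $s\in D_W$, then
$$\frac1{|W|}\#\{s\in D_W:|\hat\kappa_l(s)-c|\ge w/256\}\ \ge\ p_\rho:=c_1\sqrt{\rho/\log(1/\rho)}\ (\le1).$$

*Proof.* Let $\mathcal A$ be the event in question and $\mathbb P(\mathcal A)=\mathbb E1_{\mathcal A}$. As $g_w(y)\le2|y|$, Lemma 12 gives $\frac w{64}\le\frac{2w}{256}+2\mathbb E[|\hat\kappa_l-c|1_{\mathcal A}]$, so $\mathbb E[|\hat\kappa_l-c|1_{\mathcal A}]\ge\frac w{256}$. Now $|\hat\kappa_l-c|\le2A\sqrt J+|S|$ with $S=\frac12\sum_{j=l}^{Q-1}\zeta_j$. By Lemma 9, integrating the tail, for $A_1\ge1$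
$$\mathbb E\big[|S|1_{|S|>A_1\sqrt J}\big]\le C_1\sqrt J\Big(A_1e^{-A_1^2/2}+\int_{A_1}^\infty e^{-u^2/2}du\Big)\le2C_1A_1e^{-A_1^2/2}\sqrt J .$$
Take $A_1=2\sqrt{\log(C_4/\rho)}$, so $e^{-A_1^2/2}=(\rho/C_4)^2$. As $\sqrt J\le w\sqrt{2C_2/\rho}$ and $\sqrt{\log u}\le\sqrt u$ for $u\ge1$, the right side is at most $4C_1\sqrt{2C_2}\,(\rho/C_4)^{3/2}\rho^{-1/2}w\le\frac w{512}$ for $C_4$ large. Hence $(2A+A_1)\sqrt J\,\mathbb P(\mathcal A)\ge\frac w{512}$ and $\mathbb P(\mathcal A)\ge\sqrt\rho/\big(512(2A+A_1)\sqrt{2C_2}\big)$. Finally $A_1\le C\sqrt{\log(1/\rho)}$ for $\rho\le\frac1{10}$. $\square$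

## 9. Active levels of a matched pair and the possible values of $\kappa_q$

From now on $z'=(x',y')=(x,T^ky)$, $k$ as in Proposition 8. Suppose $\bar f^R_N(z,z')<\varepsilon_0$, $N=h_m$, and let $D$ be a matching of the $R$-names with $|D|>(1-\varepsilon_0)N$. We aim at a contradiction. The constants are chosen in the order $A$; $\rho$; $K,\varepsilon_1,w_0$ (from Lemma 12); $n_0$; $\varepsilon_0$; $m_0$.

**Definition (active, idle, $q(s)$).** For $s\in D$, level $j$ is *active at $s$* if $\|\kappa_j(s)/H_j\|\ge\frac1{10}$, otherwise *idle at $s$*. Let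
$$q(s)=\max\{q\in[n_0,m]:\ \#\{j\in[n_0,q):j\text{ active at }s\}\le\rho q\}\ (\ge n_0).$$

Below $q(s)$ few levels are active; above it, many. Precisely, by maximality the count up to $j_1>q(s)$ exceeds $\rho j_1$, while up to $q(s)$ it is at most $\rho q(s)$, so
$$\#\{j\in[q(s),j_1):j\text{ active at }s\}>\rho(j_1-q(s))\quad\text{for }q(s)<j_1\le m.\tag{10}$$

**Lemma 14.** $q(s)\le q_m$ for all $s\in D$, if $m$ is large.

*Proof.* This is where $k$ enters. Since $\sigma_j(T^ky,t')=\sigma_j(y,t'+k)-k$, modulo $H_j$
$$\kappa_j=-k+[\sigma_j(x,t)-\sigma_j(x,t')]+[\sigma_j(y,t'+k)-\sigma_j(y,t)].$$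
By (3) each bracket is, mod $H_j$, a difference of values of $\sigma_m$ plus a term of modulus at most $\frac12(m-j)$. Since $|t-t'|<h_m$ and $|t'+k-t|<2h_m$, at most $3$ $m$-run boundaries lie between the times in each bracket, and each changes $\sigma_m$ by $\pm\frac12$ mod $H_m$. So $|\kappa_j+k|\le(m-j)+3\le2m$ in $\mathbb R/H_j\mathbb Z$. If $H_j\ge40m$ and $\|k/H_j\|\ge\frac3{20}$, then $\|\kappa_j(s)/H_j\|\ge\frac3{20}-\frac1{20}=\frac1{10}$. So $(\star)_m$ gives more than $\rho q$ active levels in $[n_0,q)$ for each integer $q\in(q_m,m]$, and no such $q$ equals $q(s)$. $\square$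

**Lemma 15 (few possible values of $\kappa_q$).** For $q\ge n_0$ (with $n_0\ge1/\rho$) there is a set $\Theta_q\subset\mathbb R/H_q\mathbb Z$ with $|\Theta_q|\le e^{3\rho\log(4/\rho)q}$ such that for every $s\in D$ with $q(s)=q$ there is $\theta\in\Theta_q$ with $|\kappa_q(s)-\theta|\le q$.

*Proof.* As seen in Section 4, $\kappa_{n_0}(s)=0$ since $s$ is matched. Let $\tilde\kappa_j\in(-\frac{H_j}2,\frac{H_j}2]$ represent $\kappa_j(s)$. By (5), $\tilde\kappa_{j+1}=\tilde\kappa_j-\frac12\zeta_j+\theta_jH_j$ with $\theta_j\in\mathbb Z$. Since $|\theta_j|H_j\le\frac32H_j+\frac12H_j+1<3H_j$, $|\theta_j|\le2$. If $j$ and $j+1$ are both idle at $s$, $|\theta_j|H_j\le\frac3{10}H_j+\frac1{10}H_j+1<H_j$ (as $H_j\ge H_1=\frac92$), so $\theta_j=0$. Thus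
$$\tilde\kappa_q=\sum_{j=n_0}^{q-1}\theta_jH_j-\tfrac12\sum_{j=n_0}^{q-1}\zeta_j ,$$
and the last term is at most $q$ in modulus. If $\theta_j\ne0$, then $j$ is active, or $j+1$ is active or equals $q$. So the number of nonzero $\theta_j$ is at most $2\#\{\text{active levels in }[n_0,q)\}+1\le2\rho q+1\le3\rho q$. Let $\Theta_q$ be the set of the possible values of $\sum\theta_jH_j$, mod $H_q$. Each nonzero $\theta_j$ has $4$ possible values, and for $\tau=3\rho<1$ we have $\sum_{i\le\tau q}\binom qi\le\tau^{-\tau q}\sum_i\binom qi\tau^i=\tau^{-\tau q}(1+\tau)^q$. Hence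
$$|\Theta_q|\le4^{3\rho q}(3\rho)^{-3\rho q}(1+3\rho)^q\le\Big(\frac{4e}{3\rho}\Big)^{3\rho q}\le e^{3\rho\log(4/\rho)q}.\qquad\square$$

**Definition (good pair).** $s\in D$ is *good* if for every $Q\in[n_0,m/2]$ the $Q$-run $W$ of $x$ containing $t(s)$ lies in $[0,N)$ and $e(W)\le\varepsilon_1|W|$.

Most pairs are good. The maximal windows of levels in $[n_0,m/2]$ with $e(W)>\varepsilon_1|W|$ are disjoint, of total length at most $\varepsilon_1^{-1}(\#U+\#U')\le\varepsilon_1^{-1}\cdot2\varepsilon_0N$; and at most $2(h_{\lfloor m/2\rfloor}+1)$ times lie in runs of level $\lfloor m/2\rfloor$ that are not contained in $[0,N)$. Hence, if $\varepsilon_0\le\varepsilon_1/10$ and $m$ is large,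
$$\#\{\text{good }s\}\ \ge\ \big(1-\varepsilon_0-\tfrac{2\varepsilon_0}{\varepsilon_1}\big)N-2(h_{\lfloor m/2\rfloor}+1)>N/2.\tag{11}$$

## 10. A geometric ladder of scales above level $q$

Fix $q\in[n_0,q_m]$. Put $Q_0=q$, $y_0=q$, and for stages $r\ge1$
$$w_r=1024\,y_{r-1},\quad L_r=\lceil C_2w_r^2/\rho\rceil,\quad Q_r=Q_{r-1}+L_r,\quad y_r=A\sqrt{L_r}.$$
Stage $r$ uses the levels between $Q_{r-1}$ and $Q_r$: at the lower end we look at the spatial scale $y_{r-1}$, and $L_r$ levels are enough for Lemma 12 to spread over $w_r$, which is much more; at the upper end the relevant scale is the diffusive one, $y_r$.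

**Step 1: the sizes of the ladder.** With $b:=1024A\sqrt{C_2/\rho}$ we have $b\le y_r/y_{r-1}\le2b$, $b\ge20$, $b^2\ge64/\rho$. As $L_r=(y_r/A)^2$ for $r\ge1$, $L_{r-1}\le L_r/b^2$ for $r\ge2$; summing geometrically, for all $r\ge1$
$$Q_{r-1}-q\le2L_r/b^2\le\rho L_r/32,\qquad Q_r-q\le2L_r .$$
Let $M_q=\lfloor q/(8\log(2b))\rfloor$. For $1\le r\le M_q$, since $y_r\le(2b)^rq$ and $A\ge1$,
$$L_r\le Q_r-q\le2L_r\le2(2b)^{2M_q}q^2\le2q^2e^{q/4}\le3^{q/2}\le H_q^{1/2}\qquad(n_0\text{ large}).$$
Since $q\le q_m\le1.4\log_3m$, $H_q^{1/2}\le1.3m^{0.7}$, so $Q_r\le m/2$ for $m$ large. For $n_0$ large, depending only on $\rho$, we also have for all $q\ge n_0$ and $1\le r\le M_q$: $n_0\ge n_1$; $w_r\ge w_0$; $y_r\ge6$; $\frac{15}{32}\rho L_r\ge K+1$; $4+2H_q^{1/2}\le H_q/20$; $AH_q^{1/4}+4+H_q^{1/2}<H_q/2$.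

**Step 2: a soft neighborhood of $\theta$ at each stage.** Let $u_r(y)=\min(1,e^{2-|y|/y_r})$ on $\mathbb R/H_q\mathbb Z$; it equals $1$ for $|y|\le2y_r$ and decays exponentially beyond. For $\theta\in\mathbb R/H_q\mathbb Z$ and a window $W$ let
$$Z(W)=\#\{s\in D_W:\ s\text{ good},\ q(s)=q,\ |\kappa_q(s)-\theta|\le q\}.$$

**Lemma 16.** $Z(W)\le\lambda^r\sum_{s\in D_W}u_r(\kappa_{Q_r}(s)-\theta)$ for every $0\le r\le M_q$ and every window $W$ of level $Q_r$, where $\lambda=1-p_\rho/2\ge\frac12$.

*Proof.* Here $\kappa_{Q_r}$ is read modulo $H_q$. For $r=0$: $u_0(y)=1$ for $|y|\le q$. Let $r\ge1$ and let $W$ have level $Q_r$. If $Z(W)=0$ there is nothing to prove. Let $Z(W)>0$. Summing the induction hypothesis over the windows of level $Q_{r-1}$ in $W$, it suffices to prove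
$$\sum_{s\in D_W}u_{r-1}(\kappa_{Q_{r-1}}(s)-\theta)\le\lambda\sum_{s\in D_W}u_r(\kappa_{Q_r}(s)-\theta).\tag{12}$$
As $Z(W)>0$, there is a good $s_0\in D_W$ with $q(s_0)=q$. So $e(W)\le\varepsilon_1|W|$, in particular $|W|\le2|D_W|$. Write $Q=Q_r$, $l=Q_{r-1}$, $J=L_r$. Let $\Delta=\min_{D_W}|\kappa_Q-\theta|$. By Section 6, on $D_W$ we have $|\kappa_Q-\theta|\in[\Delta,\Delta+4]$. Either this is within the scale $y_r$, and dispersal yields the factor $\lambda$, or it is beyond, and the tail bound does.

**Case 1: $\Delta\le y_r$.** Then $|\kappa_Q-\theta|\le y_r+4\le2y_r$ and $u_r(\kappa_Q-\theta)=1$ on $D_W$.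

First we find the active levels that Lemma 12 requires. By (10) with $j_1=Q_r$, more than $\rho L_r$ levels $j\in[q,Q_r)$ are active at $s_0$. Discard those with $j\le Q_{r-1}$ (at most $\rho L_r/32+1$) and those with $j>Q_r-K$ (at most $K$). Because $\frac{15}{32}\rho L_r\ge K+1$, at least $\rho L_r/2$ remain, all in $(Q_{r-1},Q_r-K]$. For such $j$, by (5), $\kappa_j$ mod $H_j$ varies on $D_W$ by at most $4+2L_r\le4+2H_q^{1/2}\le H_q/20\le H_j/20$. So $\|\kappa_j/H_j\|\ge\frac1{10}-\frac1{20}=\frac1{20}$ on all of $D_W$; that is, $i=j-1\in[l,Q-K)$ is $W$-active.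

Next, choose a lift (mod $H_q$) and $c\equiv\theta$ mod $H_q$ with $|\hat\kappa_Q-c|=\Delta$ at some $s_1\in D_W$. Then $|\hat\kappa_Q-c|\le y_r+4\le2y_r=2A\sqrt J$ on $D_W$. By Lemma 13 with $w=w_r$, at least $p_\rho|W|$ of the $s\in D_W$ satisfy $|\hat\kappa_l-c|\ge w_r/256=4y_{r-1}$. Since $|\hat\kappa_l-c|\le y_r+4+L_r\le AH_q^{1/4}+4+H_q^{1/2}<H_q/2$, this is the circle distance $|\kappa_l-\theta|$, so $u_{r-1}\le e^{-2}<\frac12$ there. Hence the left side of (12) is at most $|D_W|-\frac12p_\rho|W|\le\lambda|D_W|$, and $|D_W|=\sum_{D_W}u_r$.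

**Case 2: $\Delta>y_r$.** Put $\varrho=\Delta/y_r\ge1$ and $\mathsf m=\min(1,e^{2-\varrho})\ge e^{1-\varrho}$. As $y_r\ge6$, $e^{-4/y_r}\ge\frac12$, so $u_r(\kappa_Q-\theta)\ge\frac12\mathsf m$ on $D_W$.

If $|\kappa_l-\theta|<\Delta/2$, then by (5) $|\frac12\sum_{j=l}^{Q-1}\zeta_j|\ge\Delta/2$. By Lemma 9 this happens for at most
$$C_1e^{-\Delta^2/(8L_r)}|W|=C_1e^{-A^2\varrho^2/8}|W|\le\tfrac1{16}e^{1-\varrho}|W|\le\tfrac18\mathsf m|D_W|$$
elements $s$, if the absolute constant $A$ satisfies $A^2/8\ge1+\log(16C_1)$; this fixes $A$. For the other $s$, as $\Delta=\varrho y_r\ge\varrho by_{r-1}$,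
$$u_{r-1}\le e^{2-\Delta/(2y_{r-1})}\le e^{2-b\varrho/2}\le e^{2-10\varrho}\le\tfrac18e^{1-\varrho}\le\tfrac18\mathsf m .$$
So the left side of (12) is at most $\frac14\mathsf m|D_W|\le\frac12\sum_{D_W}u_r(\kappa_Q-\theta)\le\lambda\sum_{D_W}u_r(\kappa_Q-\theta)$. $\square$

**Step 3: the bound for one $\theta$.** Every good $s$ lies in a window of level $Q_{M_q}\le m/2$. Summing Lemma 16 with $r=M_q$ over these windows and using $u_r\le1$,
$$\#\{s\text{ good}:\ q(s)=q,\ |\kappa_q(s)-\theta|\le q\}\le\lambda^{M_q}N .\tag{13}$$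

## 11. Rate $\sqrt\rho$ against rate $\rho$: end of the proof of Proposition 8

**Step 1: add up all $q$ and all $\theta$.** By Lemma 14 every good $s$ has $q(s)=q$ for some $q\in[n_0,q_m]$; by Lemma 15 it is then within $q$ of one of the $\theta\in\Theta_q$; and (13) bounds the number for each $\theta$. So
$$\#\{\text{good }s\}\le N\sum_{q\ge n_0}e^{3\rho\log(4/\rho)q}\,\lambda^{M_q},\qquad \lambda^{M_q}\le\exp\Big(-\frac{p_\rho}2\Big(\frac q{8\log(2b)}-1\Big)\Big).$$

**Step 2: choose $\rho$.** Here $p_\rho=c_1\sqrt{\rho/\log(1/\rho)}$ and $\log(2b)\le C\log(1/\rho)$, so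
$$\frac{p_\rho}{32\log(2b)}\ge c\,\rho^{1/2}\Big(\log\frac1\rho\Big)^{-3/2}$$
with $c>0$ absolute. As $\rho\log(4/\rho)$ is of smaller order when $\rho\to0$, we can fix $\rho\le\frac1{10}$ so small that $3\rho\log(4/\rho)\le\frac{p_\rho}{32\log(2b)}$. Then the $q$-th term is at most $e\cdot\exp\big(-\frac{p_\rho}{32\log(2b)}q\big)$.

**Step 3: choose the rest.** With $\rho$ fixed, $K,\varepsilon_1,w_0$ come from Lemma 12. Fix $n_0$, also meeting the finitely many largeness requirements above (which depend only on $\rho$), so large that the sum over $q\ge n_0$ is $<\frac14$. Then fix $\varepsilon_0=\varepsilon_1/10$ and $m_0$ large. For $m\ge m_0$ we get fewer than $N/4$ good pairs, contradicting (11). Hence $\bar f^R_{h_m}(z,z')\ge\varepsilon_0$, which is Proposition 8. By Section 5 this proves Theorem 2, and by Section 2 Theorem 1 and Corollary 3. $\blacksquare$
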